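\title{Extendible subgroups of free groups:\\ closed subgroups whose product is not closed}

\begin{abstract}
Let $\mathbf{H}$ be a nontrivial pseudovariety of finite groups and $F$ a free group of finite rank. By a theorem of Steinberg and Auinger, the Cayley graph of the pro-$\mathbf{H}$ completion of $F$ is tree-like if and only if the product of any two $\mathbf{H}$-extendible subgroups of $F$ is closed in the pro-$\mathbf{H}$ topology. We show that it is not enough to require each single $\mathbf{H}$-extendible subgroup to be closed. For every prime $p\ge 5$ we define a pseudovariety of finite solvable groups for which all extendible subgroups are closed, in every finite rank, while in every rank at least two some product of two extendible subgroups is not closed. The class is defined by a commutation rule between elements whose orders are powers of $2$, $3$ and $p$. The rule produces the product that is not closed; a count of edge traversals in Cayley graphs, twisted by a central involution, shows that single subgroups are closed. We also show that no such example exists in rank at most one, and that closedness of all extendible subgroups means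 that the reduced paths between elements of $F$ are geodesics.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite alphabet and $F$ the free group on $A$. A \emph{pseudovariety of groups} is a class $\mathbf{H}$ of finite groups closed under subgroups, homomorphic images and finite direct products. All pseudovarieties in this paper are nontrivial, that is, they contain a nontrivial group. Let $\mathcal{N}_{\mathbf{H}}$ be the set of normal subgroups $N$ of $F$ with $F/N\in\mathbf{H}$. It is closed under finite intersections, because $F/(N\cap N')$ embeds in $F/N\times F/N'$. The \emph{pro-$\mathbf{H}$ topology} on $F$ has $\mathcal{N}_{\mathbf{H}}$ as a base of neighborhoods of~$1$. Thus $w\in F$ lies in the closure of a subset $S$ if and only if $wN\cap S\neq\emptyset$ for all $N\in\mathcal{N}_{\mathbf{H}}$, and $S$ is closed exactly when the quotients of $F$ in $\mathbf{H}$ separate $S$ from each element outside it. We compare two properties of $\mathbf{H}$: that the subgroups in a natural family are closed, and that their products are closed.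

\subsection*{Extendible subgroups}
An \emph{$A$-graph} is a directed graph whose edges carry labels from $A$. A path may traverse an edge labeled $a$ forward, reading $a$, or backward, reading $a^{-1}$, so the label of a path is a word over $A\cup A^{-1}$. An $A$-graph is \emph{folded} if two distinct edges with the same label never share their initial vertex and never share their terminal vertex. In a folded graph every letter induces a partial injective map on the vertices, and a word labels at most one path starting at a given vertex.

Every finitely generated subgroup $H$ of $F$ has a \emph{Stallings graph}: the finite connected folded $A$-graph $\mathcal{H}$ with base vertex $q_0$, unique up to isomorphism, such that a reduced word lies in $H$ if and only if it labels a closed path at $q_0$, and such that every edge lies on a closed path at $q_0$ with reduced label. A \emph{completion} of $\mathcal{H}$ is a finite connected folded $A$-graph $\overline{\mathcal{H}}$ that contains $\mathcal{H}$ as a subgraph and in which every letter induces a permutation of the vertices. The group generated by these permutations, a quotient of $F$ acting on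 the right, is the \emph{transition group} of $\overline{\mathcal{H}}$. The subgroup $H$ is \emph{$\mathbf{H}$-extendible} if $\mathcal{H}$ has a completion whose transition group lies in $\mathbf{H}$.

Three cases show what this definition measures. If $\mathbf{H}$ is the class of all finite groups, every finitely generated subgroup is extendible, since a partial injective map of a finite set extends to a permutation. For any $\mathbf{H}$ the trivial subgroup is extendible: its Stallings graph is a single vertex, and adding a loop for each letter gives a completion with trivial transition group. If $A$ has one letter, so that $F=\mathbb{Z}$, the Stallings graph of $m\mathbb{Z}$ with $m\ge1$ is a directed $m$-cycle; it is its own only completion, so $m\mathbb{Z}$ is extendible if and only if the cyclic group $C_m$ lies in $\mathbf{H}$. The last case also shows why one restricts the family of subgroups: for the class of finite $3$-groups, $2\mathbb{Z}$ is dense in $\mathbb{Z}$ and has no chance of being closed.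

\subsection*{Tree-like graphs}
For a quotient $G=F/N$, the \emph{Cayley graph} $\Gamma(G)$ has vertex set $G$ and, for $g\in G$ and $a\in A$, an edge $(g,a)$ from $g$ to $ga$ with label $a$. Let $\widehat{F}_{\mathbf{H}}=\varprojlim_{N\in\mathcal{N}_{\mathbf{H}}}F/N$ be the pro-$\mathbf{H}$ completion of $F$. Its Cayley graph $\widehat{\Gamma}$, with vertex set $\widehat{F}_{\mathbf{H}}$ and edge set $\widehat{F}_{\mathbf{H}}\times A$, is the projective limit of the finite graphs $\Gamma(F/N)$, $N\in\mathcal{N}_{\mathbf{H}}$. A \emph{profinite graph} is a projective limit of finite graphs; it is \emph{connected} if all its finite quotients are connected as abstract graphs. A connected profinite graph is \emph{tree-like} if any two vertices $u,v$ lie in a smallest closed connected subgraph $[u,v]$, the \emph{geodesic} between $u$ and $v$. A finite tree is tree-like; a finite cycle with at least two vertices is not, since two distinct vertices are joined by two arcs that share no edge.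

\begin{theorem}[Steinberg--Auinger, 2004]\label{thm:SA}
Let $\mathbf{H}$ be a nontrivial pseudovariety of groups. The following are equivalent:
\begin{enumerate}
\item[(1)] the Cayley graph $\widehat{\Gamma}$ of $\widehat{F}_{\mathbf{H}}$ is tree-like;
\item[(2)] the product $H_1H_2$ of any two $\mathbf{H}$-extendible subgroups of $F$ is pro-$\mathbf{H}$-closed;
\item[(3)] for every $n\ge1$, the product $H_1\cdots H_n$ of any $n$ $\mathbf{H}$-extendible subgroups of $F$ is pro-$\mathbf{H}$-closed.
\end{enumerate}
\end{theorem}

\subsection*{The question}
Theorem~\ref{thm:SA} says that the case $n=2$ of (3) implies all the others. The case $n=1$ is the condition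
\begin{enumerate}
\item[(2$'$)] every $\mathbf{H}$-extendible subgroup of $F$ is pro-$\mathbf{H}$-closed.
\end{enumerate}
Taking $H_2=1$ shows that (2) implies (2$'$). The question, posed in \cite{RZrev}, is whether (2) can be replaced by (2$'$): \emph{is {\rm(2$'$)} equivalent to {\rm(1)--(3)} for every nontrivial pseudovariety $\mathbf{H}$ and every finite alphabet $A$?}

There are reasons to expect a positive answer. The first is the case of rank at most one.

\begin{proposition}\label{prop:oneletter}
If $|A|\le1$, then {\rm(2$'$)} is equivalent to {\rm(1)--(3)} for every nontrivial pseudovariety $\mathbf{H}$.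
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:SA} it suffices to show that (2$'$) implies (2). If $A=\emptyset$, then $F$ is trivial and (2) holds. Let $F=\mathbb{Z}$ and let $H_1,H_2$ be extendible. If one of them is $0$, the product is the other one, which is closed by (2$'$). Otherwise $H_1=m\mathbb{Z}$ and $H_2=m'\mathbb{Z}$ with $m,m'\ge1$ and $C_m\in\mathbf{H}$. Then $H_1+H_2=d\mathbb{Z}$ with $d\mid m$, so $C_d\in\mathbf{H}$ and $d\mathbb{Z}\in\mathcal{N}_{\mathbf{H}}$. An open subgroup is closed, as its complement is a union of cosets.
\end{proof}

The second reason is the geometric meaning of (2$'$). For $u,v\in F$ let $[u,v]_F$ be the image in $\widehat{\Gamma}$ of the reduced path from $u$ to $v$ in the Cayley tree $\Gamma(F)$; it is a finite connected subgraph. The following proposition is proved in Section~\ref{sec:geodesics}.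

\begin{proposition}\label{prop:geodesics}
For every nontrivial pseudovariety $\mathbf{H}$ and every finite alphabet $A$, condition {\rm(2$'$)} holds if and only if, for all $u,v\in F$, every closed connected subgraph of $\widehat{\Gamma}$ containing the images of $u$ and $v$ contains $[u,v]_F$; that is, the geodesic between $u$ and $v$ exists and equals $[u,v]_F$.
\end{proposition}

So (2$'$) provides geodesics between the vertices of a dense set, and one may hope to reach all pairs of vertices by a passage to the limit. The weak point of this hope is that a vertex of $\widehat{\Gamma}$ can be approximated by elements of $F$ in different ways, and nothing forces the reduced paths of two different approximations to stay close to each other. The answer to the question is in fact negative.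

\begin{theorem}\label{thm:main}
Let $p\ge5$ be a prime. There is a nontrivial pseudovariety $\mathbf{H}_p$ of finite solvable groups, given in Definition~\ref{def:Hp}, such that:
\begin{enumerate}
\item[(i)] for every finite alphabet $A$, every $\mathbf{H}_p$-extendible subgroup of $F$ is pro-$\mathbf{H}_p$-closed, that is, {\rm(2$'$)} holds;
\item[(ii)] for every finite alphabet $A$ with $|A|\ge2$ there are two $\mathbf{H}_p$-extendible subgroups $E_1,E_2$ of $F$ such that $E_1E_2$ is not pro-$\mathbf{H}_p$-closed, that is, {\rm(2)} fails. Hence {\rm(1)} and {\rm(3)} fail too, by Theorem~\ref{thm:SA}.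
\end{enumerate}
\end{theorem}

By Proposition~\ref{prop:oneletter} the hypothesis $|A|\ge2$ in (ii) cannot be weakened. By Proposition~\ref{prop:geodesics}, for $\mathbf{H}_p$ and $|A|\ge2$ any two vertices of $\widehat{\Gamma}$ lying in the dense subgroup $F$ are joined by a geodesic, namely the finite reduced path, and yet $\widehat{\Gamma}$ is not tree-like.

Section~\ref{sec:paths} translates (2$'$) and the failure of (2) into statements about paths in finite Cayley graphs, and shows on two examples why the most direct arguments do not tell the two conditions apart. Section~\ref{sec:Hp} defines $\mathbf{H}_p$ and works out the main device for the group $S_3$. Parts (i) and (ii) of Theorem~\ref{thm:main} are proved in Sections~\ref{sec:closed} and~\ref{sec:product}.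

\section{Paths in finite Cayley graphs}\label{sec:paths}

In this section $\mathbf{H}$ is any nontrivial pseudovariety. Let $G=F/N$ be finite. We use the same symbol for a word and for its image in $G$ when the context is clear. The graph $\Gamma(G)$ is connected and folded, the letters act on its vertices by right multiplication, and its transition group is isomorphic to $G$. The group $G$ acts on $\Gamma(G)$ on the left by label-preserving automorphisms, $g\cdot(h,a)=(gh,a)$. The \emph{path of a word $w$ in $\Gamma(G)$} is the path with label $w$ starting at $1$; it ends at $wN$. If $N'\le N$, the projection $\Gamma(F/N')\to\Gamma(F/N)$ takes the path of $w$ to the path of $w$.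

In a folded graph, a subpath with label $xx^{-1}$, where $x\in A\cup A^{-1}$, runs along an edge and returns along the same edge. Deleting such subpaths one at a time, we see that if a word labels a path from $q$ to $q'$, then its reduced form labels a path from $q$ to $q'$ that uses only vertices and edges of the first path. We refer to this as \emph{deleting backtracks}.

\begin{lemma}\label{lem:subgraph}
Let $G=F/N\in\mathbf{H}$, let $\Delta$ be a connected subgraph of $\Gamma(G)$ containing $1$, and let $g$ be a vertex of $\Delta$. Let $L(\Delta,g)\subseteq F$ be the set of elements represented by labels of paths in $\Delta$ from $1$ to $g$, and put $E(\Delta)=L(\Delta,1)$.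
\begin{enumerate}
\item[(a)] If $f\in L(\Delta,g)$, the path in $\Gamma(G)$ of the reduced word representing $f$ lies in $\Delta$ and ends at $g$.
\item[(b)] $E(\Delta)$ is a subgroup of $F$, and $L(\Delta,g)=E(\Delta)q$ for every $q\in L(\Delta,g)$.
\item[(c)] $E(\Delta)$ is finitely generated and $\mathbf{H}$-extendible.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows by deleting backtracks. For (b), closed paths at $1$ can be concatenated and reversed; a closed path followed by a path from $1$ to $g$ is a path from $1$ to $g$; and if $f,q\in L(\Delta,g)$, then $fq^{-1}\in E(\Delta)$. For (c), choose for each vertex $x$ of $\Delta$ a path $\pi_x$ in $\Delta$ from $1$ to $x$, with $\pi_1$ empty. Inserting $\pi_x^{-1}\pi_x$ at every vertex $x$ visited by a closed path at $1$ shows that $E(\Delta)$ is generated by the finitely many labels of the paths $\pi_x\varepsilon\pi_{x'}^{-1}$, where $\varepsilon$ is an edge of $\Delta$ from $x$ to $x'$. Let $\Delta_0\subseteq\Delta$ consist of $1$ and all closed paths at $1$ in $\Delta$ with reduced label. It is finite, connected and folded, and by (a) a reduced word lies in $E(\Delta)$ if and only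 if it labels a closed path at $1$ in $\Delta_0$. So $\Delta_0$ is the Stallings graph of $E(\Delta)$, and $\Gamma(G)$ is a completion with transition group isomorphic to $G\in\mathbf{H}$.
\end{proof}

\subsection*{A criterion for (2$'$)}
A reduced word outside an extendible subgroup $U$ either fails to return to the base vertex or leaves the Stallings graph of $U$ through some edge of the completion. In the second case we need a quotient in $\mathbf{H}$ that records the use of that edge.

\begin{definition}\label{def:detect}
The pseudovariety $\mathbf{H}$ \emph{detects edges} over $A$ if for every $R\in\mathcal{N}_{\mathbf{H}}$ and every edge $\varepsilon$ of $\Gamma(F/R)$ there is $N\in\mathcal{N}_{\mathbf{H}}$ with $N\le R$ such that the following holds: if $w,u$ are words with $wN=uN$ and the path of $w$ in $\Gamma(F/R)$ traverses $\varepsilon$ exactly once, counting both directions together, then the path of $u$ in $\Gamma(F/R)$ traverses $\varepsilon$ at least once.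
\end{definition}

We say that $F$ is \emph{residually $\mathbf{H}$} if the members of $\mathcal{N}_{\mathbf{H}}$ intersect trivially. Then any finitely many distinct elements of $F$ stay distinct modulo some member of $\mathcal{N}_{\mathbf{H}}$.

\begin{lemma}\label{lem:critclosed}
If $F$ is residually $\mathbf{H}$ and $\mathbf{H}$ detects edges over $A$, then {\rm(2$'$)} holds.
\end{lemma}

\begin{proof}
Let $U$ be extendible, with Stallings graph $\mathcal{U}$, base vertex $q_0$, and a completion $\overline{\mathcal{U}}$ with transition group $F/R$, $R\in\mathcal{N}_{\mathbf{H}}$. Let $w\notin U$ be a reduced word. We look for $N\in\mathcal{N}_{\mathbf{H}}$ with $wN\cap U=\emptyset$.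

If $q_0w\ne q_0$ in $\overline{\mathcal{U}}$, take $N=R$: every element of $wR$ moves $q_0$ to $q_0w$, and every element of $U$ fixes $q_0$.

Suppose that $q_0w=q_0$. The closed path with label $w$ at $q_0$ in $\overline{\mathcal{U}}$ uses an edge outside $\mathcal{U}$, since otherwise $w\in U$. It may use that edge many times, so we first unfold it. The prefixes of $w$, including the empty word and $w$, are distinct elements of $F$ because $w$ is reduced. As $F$ is residually $\mathbf{H}$, there is $R_1\in\mathcal{N}_{\mathbf{H}}$, $R_1\le R$, modulo which they remain distinct. The path of $w$ in $\Gamma(F/R_1)$ repeats no vertex and therefore traverses each edge at most once. Send a vertex $g$ of $\Gamma(F/R_1)$ to $q_0g$ and an edge $(g,a)$ to the edge labeled $a$ that starts at $q_0g$. This is a label-preserving morphism $\Gamma(F/R_1)\to\overline{\mathcal{U}}$, and it takes the path of any word to the path with the same label at $q_0$. Hence the path of $w$ traverses exactly once some edge $\varepsilon$ whose image lies outside $\mathcal{U}$, while the path of a reduced word $u\in U$ maps into $\mathcal{U}$ and so avoids $\varepsilon$. The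 subgroup $N$ that Definition~\ref{def:detect} assigns to $R_1$ and $\varepsilon$ satisfies $wN\ne uN$ for all $u\in U$.
\end{proof}

\subsection*{A criterion for the failure of (2)}
The next lemma describes a cycle that no group of $\mathbf{H}$ can cut open: two routes from $1$ to $g$ that are separated in $\Gamma(G)$ but arrive at the same point in every larger quotient.

\begin{lemma}\label{lem:critproduct}
Let $G=F/N_0\in\mathbf{H}$, let $g\in G$, and let $\Delta_1,\Delta_2$ be connected subgraphs of $\Gamma(G)$ containing $1$ and $g$. Suppose that
\begin{enumerate}
\item[(a)] $1$ and $g$ lie in different components of $\Delta_1\cap\Delta_2$;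
\item[(b)] for every $M\in\mathcal{N}_{\mathbf{H}}$ with $M\le N_0$ there are words $u_1,u_2$ with $u_1M=u_2M$ such that $u_i$ labels a path in $\Delta_i$ from $1$ to $g$.
\end{enumerate}
Then $E_1=E(\Delta_1)$ and $E_2=E(\Delta_2)$ are $\mathbf{H}$-extendible and $E_1E_2$ is not pro-$\mathbf{H}$-closed.
\end{lemma}

\begin{proof}
The subgroups $E_i$ are extendible by Lemma~\ref{lem:subgraph}(c). Fix $q_i\in L(\Delta_i,g)$, so that $L(\Delta_i,g)=E_iq_i$. We show that $q_1q_2^{-1}$ lies in the closure of $E_1E_2$ but not in $E_1E_2$.

Let $M\in\mathcal{N}_{\mathbf{H}}$; replacing $M$ by $M\cap N_0$, we may assume $M\le N_0$. Take $u_1,u_2$ as in (b) and write $u_i=e_iq_i$ with $e_i\in E_i$. In the group $F/M$ we have $e_1q_1=e_2q_2$, hence $q_1q_2^{-1}=e_1^{-1}e_2$. So $q_1q_2^{-1}M$ meets $E_1E_2$.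

If $q_1q_2^{-1}=e_1e_2$ in $F$ with $e_i\in E_i$, then $f=e_1^{-1}q_1=e_2q_2$ lies in $L(\Delta_1,g)\cap L(\Delta_2,g)$. By Lemma~\ref{lem:subgraph}(a), the path of the reduced word representing $f$ joins $1$ to $g$ inside $\Delta_1\cap\Delta_2$, contrary to (a).
\end{proof}

\begin{example}[commuting letters]\label{ex:abelian}
Let $\mathbf{H}$ be the class of finite abelian groups, $A=\{a,b\}$ and $G=(\mathbb{Z}/2)^2$ with basis $a,b$. Let $\Delta_1$ and $\Delta_2$ be the paths of $ab$ and $ba$. They meet only in $1$ and $g=ab$, and $u_1=ab$, $u_2=ba$ satisfy (b) for every $M$. So (2) fails. But (2$'$) fails as well, and this is so whenever the same pair $u_1,u_2$ serves for all $M$: by (a) the words $u_1,u_2$ represent different elements of $F$, so $u_1u_2^{-1}\neq1$ lies in the closure of the trivial subgroup. A counterexample to the question needs commuting elements that are chosen anew in each quotient $F/M$.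
\end{example}

\subsection*{Counting traversals}
Edges are detected by extensions with abelian kernel. For a group $G$ and a left $G$-module $\Lambda$, let $\Lambda\rtimes G$ be the set $\Lambda\times G$ with product $(\lambda,g)(\lambda',g')=(\lambda+g\lambda',gg')$. We identify $\Lambda$ with the normal subgroup $\Lambda\times\{1\}$; conjugation by $(\lambda',g)$ acts on it as $g$.

\begin{lemma}\label{lem:sum}
Let $G=F/R$, let $\Lambda$ be a left $G$-module, and choose $\lambda_a\in\Lambda$ for $a\in A$. Let $\theta\colon F\to\Lambda\rtimes G$ be the homomorphism with $\theta(a)=(\lambda_a,aR)$, and write $\theta(w)=(\delta(w),wR)$. Then $\ker\theta\le R$, and for every word $w$ the element $\delta(w)$ is a sum over the steps of the path of $w$ in $\Gamma(G)$, in which a forward traversal of $(h,a)$ contributes $h\lambda_a$ and a backward traversal contributes $-h\lambda_a$.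
\end{lemma}

\begin{proof}
The second coordinate gives $\ker\theta\le R$. The product rule gives $\delta(w_1w_2)=\delta(w_1)+w_1\delta(w_2)$; applied to $aa^{-1}$ it gives $\delta(a^{-1})=-a^{-1}\lambda_a$. For $w=x_1\cdots x_k$ with $x_i\in A\cup A^{-1}$ we obtain $\delta(w)=\sum_i x_1\cdots x_{i-1}\,\delta(x_i)$. If $x_i=a$, the $i$th step traverses $(h,a)$ forward with $h=x_1\cdots x_{i-1}$, and the term is $h\lambda_a$. If $x_i=a^{-1}$, the $i$th step traverses $(h,a)$ backward with $h=x_1\cdots x_i$, and the term is $-x_1\cdots x_{i-1}a^{-1}\lambda_a=-h\lambda_a$.
\end{proof}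

\begin{example}[the plain count]\label{ex:plain}
Let $p$ be a prime and $G=F/R$ finite. Let $\Lambda_G$ be the $\mathbb{F}_p$-vector space with the edges of $\Gamma(G)$ as a basis and with $G$ acting by left translation, and put $\lambda_a=(1,a)$. By Lemma~\ref{lem:sum}, the coefficient of an edge in $\delta(w)$ is the number of forward minus the number of backward traversals, modulo $p$. Suppose that $\Lambda_G\rtimes G\in\mathbf{H}$ whenever $G=F/R\in\mathbf{H}$. Then $\mathbf{H}$ detects edges, with $N=\ker\theta$: one traversal gives the coefficient $\pm1$, no traversal gives $0$.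

The same extension excludes the configuration of Lemma~\ref{lem:critproduct}. Take $M=\ker\theta$ in (b). Then $\delta(u_1)=\delta(u_2)=:\delta$ involves only edges of $\Delta_1\cap\Delta_2$. Let $\partial\colon\Lambda_G\to\mathbb{F}_pG$ be the linear map $(h,a)\mapsto ha-h$. The sum telescopes to $\partial\delta=g-1$. Let $K$ be the component of $1$ in $\Delta_1\cap\Delta_2$ and $\delta_K$ the part of $\delta$ on the edges of $K$. The other edges occurring in $\delta$ have no endpoint in $K$, so $\partial\delta_K$ is the part of $g-1$ on the vertices of $K$. If $g\notin K$, this is $-1$, which is impossible, since the coefficients of any element of $\partial\Lambda_G$ sum to $0$.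
\end{example}

So we need a class that forbids the plain count and forces a commutation in each of its groups, but still admits some weaker count that notices a single traversal.

\section{The pseudovariety $\mathbf{H}_p$}\label{sec:Hp}

Fix a prime $p\ge5$, so that $2$, $3$, $p$ are three different primes. Groups in this section are finite. For a prime $q$, a \emph{$q$-element} is an element whose order is a power of $q$, possibly $1$, and a \emph{$q'$-group} is a group of order prime to $q$. An element $t$ \emph{inverts} $c$ if $tct^{-1}=c^{-1}$; then $t^2$ commutes with $c$. The \emph{$2$-part} of an element $x$ is the power $x^m$, where $m\equiv1$ modulo the largest power of $2$ dividing the order of $x$ and $m\equiv0$ modulo the largest odd divisor of that order. It is a $2$-element, and a homomorphism that maps $x$ to a $2$-element $\bar t$ maps $x^m$ to $\bar t^{\,m}=\bar t$. We use the following standard facts.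
\begin{enumerate}
\item[(Syl)] A surjective homomorphism maps Sylow $q$-subgroups onto Sylow $q$-subgroups. A normal Sylow $q$-subgroup contains every $q$-element.
\item[(SZ)] (Schur--Zassenhaus.) A normal Sylow $p$-subgroup $P$ of $G$ has a complement, that is, $G=PK$ for a $p'$-subgroup $K$, and every $p'$-subgroup of $G$ lies in some complement.
\item[(CA)] Let $\alpha$ be an automorphism of $2$-power order of a $p$-group $P$ and $N$ an $\alpha$-invariant normal subgroup of $P$. Every coset $yN$ fixed by $\alpha$ contains an element fixed by $\alpha$. Indeed, $\langle\alpha\rangle$ permutes the odd number of elements of $yN$ in orbits of $2$-power length.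
\end{enumerate}

The commutation that we impose is between a $3$-element $c$ and a $p$-element $y$. Such a rule is empty in a $p$-group, so all $p$-groups stay in the class and $F$ remains residually in it. To leave room for extensions by $\mathbb{F}_p$-modules, the rule applies only to those $y$ that commute with $t^2$ for a $2$-element $t$ inverting $c$. A module on which a power of $t^2$ acts as $-1$ then contains no nonzero $y$ subject to the rule.

\begin{definition}\label{def:Hp}
Let $\mathbf{H}_p$ be the class of all finite groups $G$ such that:
\begin{enumerate}
\item[(P1)] $G$ has a normal Sylow $p$-subgroup $P=P_G$;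
\item[(P2)] $G/P$ has a normal abelian Sylow $3$-subgroup $V=V_G$, the quotient $(G/P)/V$ is a $2$-group, and $g^2$ centralizes $V$ for all $g\in G/P$;
\item[(P3)] if $t\in G$ is a $2$-element, $c\in G$ is a $3$-element and $t$ inverts $c$, then every $y\in P$ commuting with $t^2$ commutes with $c$.
\end{enumerate}
\end{definition}

By (P1) and (P2), a group in $\mathbf{H}_p$ has a normal series whose factors are a $p$-group, an abelian group and a $2$-group, so it is solvable. All $p$-groups and all $2$-groups lie in $\mathbf{H}_p$: there $V=1$, and $c=1$ in (P3). The groups $C_3$ and $S_3$ lie in $\mathbf{H}_p$: there $P=1$, so (P3) is empty, and squares in $S_3$ lie in the abelian group $V=A_3$. Throughout, $s=(12)$ and $r=(123)$ in $S_3$; thus $s$ inverts $r$.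

The three requirements that (P2) places on the group $G/P$ pass to its subgroups $K$, with $V\cap K$ in place of $V$, and to its quotients, with the image of $V$. The requirement on squares has two uses. It confines the elements $t$ that invert a nontrivial $c$ (Lemma~\ref{lem:Gplus}), and it allows a pair $(t,c)$ to be lifted along a quotient map, as follows.

\begin{lemma}\label{lem:lift}
Let $G$ satisfy {\rm(P1)} and {\rm(P2)}, let $L\le G$, and let $\varphi\colon L\to\bar L$ be a homomorphism onto a $p'$-group. Let $t\in L$ be a $2$-element and $\bar c\in\bar L$ a $3$-element inverted by $\varphi(t)$. Then there is a $3$-element $c$ in the commutator subgroup of $L$ such that $\varphi(c)=\bar c$ and $t$ inverts $c$.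
\end{lemma}

\begin{proof}
The group $P\cap L$ is a normal Sylow $p$-subgroup of $L$. By (SZ) it has a complement $K$ containing $t$. Since $\bar L$ is a $p'$-group, $\varphi(P\cap L)=1$ and $\varphi(K)=\bar L$. As $K$ embeds in $G/P$, it has a normal Sylow $3$-subgroup $K_3$, and $t^2$ centralizes $K_3$. By (Syl), $\varphi(K_3)$ is a normal Sylow $3$-subgroup of $\bar L$ and contains $\langle\bar c\rangle$.

An arbitrary preimage of $\bar c$ in $K_3$ need not be inverted by $t$, so we take a commutator with $t$. Since $\bar c$ has odd order, there is $\bar m\in\langle\bar c\rangle$ with $\bar m^{-2}=\bar c$. Choose $m\in K_3$ with $\varphi(m)=\bar m$ and put $c=m^{-1}\cdot tmt^{-1}\in K_3$. This is a commutator and a $3$-element. As $\varphi(t)$ inverts $\bar m$, we get $\varphi(c)=\bar m^{-2}=\bar c$. As $t^2$ centralizes $m$,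
\[
tct^{-1}=(tmt^{-1})^{-1}\cdot t^2mt^{-2}=(tmt^{-1})^{-1}m=c^{-1}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:pseudo}
$\mathbf{H}_p$ is a pseudovariety.
\end{proposition}

\begin{proof}
\emph{Products.} For $G=G_1\times G_2$ we have $P=P_{G_1}\times P_{G_2}$ and $V=V_{G_1}\times V_{G_2}$, an element is a $q$-element if and only if both coordinates are, and the equations in (P2) and (P3) hold if and only if they hold in each coordinate.

\emph{Subgroups.} Let $L\le G\in\mathbf{H}_p$. Then $P_L=P\cap L$ is a normal Sylow $p$-subgroup and $L/P_L$ embeds in $G/P$, which gives (P1) and (P2). Condition (P3) for $L$ is a special case of (P3) for $G$, because $P_L\le P$.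

\emph{Quotients.} Let $\bar G=G/M$. By (Syl), $\bar P=PM/M$ is a normal Sylow $p$-subgroup of $\bar G$, and $\bar G/\bar P$ is a quotient of $G/P$, which gives (P1) and (P2). For (P3), let $\bar t$ be a $2$-element of $\bar G$ inverting a $3$-element $\bar c$, and let $\bar y\in\bar P$ commute with $\bar t^{\,2}$. We lift the whole configuration to $G$. The product $\bar L=\langle\bar c\rangle\langle\bar t\rangle$ is a subgroup whose order has no prime divisor other than $2$ and $3$, so it is a $p'$-group. Let $L$ be its preimage in $G$ and $t\in L$ the $2$-part of any preimage of $\bar t$; it maps to $\bar t$. Lemma~\ref{lem:lift} gives a $3$-element $c$ over $\bar c$ inverted by $t$. Conjugation by $t^2$ is an automorphism of $P$ of $2$-power order that leaves $P\cap M$ invariant and fixes $\bar y\in\bar P\cong P/(P\cap M)$. By (CA) there is $y\in P$ over $\bar y$ commuting with $t^2$. By (P3) in $G$, $yc=cy$, hence $\bar y\bar c=\bar c\bar y$.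
\end{proof}

The smallest group in which (P3) restricts the extensions is $S_3$. It shows both that the plain count is forbidden and how to replace it.

\begin{example}[the twisted count over $S_3$]\label{ex:S3}
Let $A=\{a,b\}$ and $G_1=S_3$ with $a\mapsto s$, $b\mapsto r$. The group $\Lambda_{G_1}\rtimes G_1$ of Example~\ref{ex:plain} is not in $\mathbf{H}_p$: take $t=(0,s)$, $c=(0,r)$ and for $y$ an edge. Then $t^2=1$ commutes with $y$, while conjugation by $c$ moves $y$ to a different edge.

The trouble is that $t^2=1$. Let $B$ be the subgroup of $S_3\times C_4$ generated by $\gamma=(r,1)$ and $\tau=(s,\iota)$, where $\iota$ generates $C_4$. Then $B\in\mathbf{H}_p$, $|B|=12$, $\tau$ inverts $\gamma$, the element $z=\tau^2$ is central of order $2$, and $B/\langle z\rangle=S_3$. The nontrivial $3$-elements of $B$ are $\gamma^{\pm1}$. An element inverting one of them lies outside the abelian subgroup $\langle\gamma,z\rangle$, so it has the form $\gamma^i\tau^{\pm1}$, and $(\gamma^i\tau^{\pm1})^2=\gamma^i\gamma^{-i}\tau^{\pm2}=z$. Put $e=\frac12(1-z)\in\mathbb{F}_pB$ and $\Lambda=\mathbb{F}_pBe$. Since $ze=-e$ and $z$ is central, $z$ acts on $\Lambda$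 as $-1$. Then $E=\Lambda\rtimes B$ lies in $\mathbf{H}_p$: we have $P_E=\Lambda$ and $E/P_E=B$, and if a $2$-element $t\in E$ inverts a $3$-element $c\ne1$, then $t^2$ maps to $z$ and acts on $\Lambda$ as $-1$, so only $y=0$ commutes with $t^2$.

Map $a\mapsto\tau$, $b\mapsto\gamma$ and apply Lemma~\ref{lem:sum} with $\lambda_a=e$, $\lambda_b=0$. The space $\Lambda$ is the direct sum of six lines, one for each $g\in S_3$, spanned by $he=-hze$, where $h,hz$ are the two elements of $B$ over $g$. A traversal of the edge $(g,a)$ of $\Gamma(S_3)$ contributes $\pm he$ on the line of $g$, with a sign that depends on the lift of the path to $\Gamma(B)$. One traversal is still noticed. Two traversals in the same direction may cancel: the path of $a^4$ in $\Gamma(S_3)$ runs twice forward through each of $(1,a)$ and $(s,a)$, and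
\[
\delta(a^4)=(1+\tau+\tau^2+\tau^3)e=(1+\tau)(1+z)e=0 .
\]
The coefficient sum that ended the argument of Example~\ref{ex:plain} has no counterpart here, since a $B$-invariant linear form $\omega$ on $\Lambda$ satisfies $\omega(\lambda)=\omega(z\lambda)=-\omega(\lambda)$ and vanishes.
\end{example}

\section{Extendible subgroups are closed}\label{sec:closed}

We prove Theorem~\ref{thm:main}(i). If $A=\emptyset$, then $F$ is trivial and there is nothing to prove, so let $A\ne\emptyset$. A free group is residually a finite $p$-group, and $p$-groups lie in $\mathbf{H}_p$. By Lemma~\ref{lem:critclosed} it remains to show that $\mathbf{H}_p$ detects edges.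

Following Example~\ref{ex:S3}, we want to replace a given $G_1=F/R_1\in\mathbf{H}_p$ by a larger quotient $G^+\in\mathbf{H}_p$ with a central involution $z^+$ in the kernel of $G^+\to G_1$. The difficulty is that $G^+$ may contain many $2$-elements $t$ inverting nontrivial $3$-elements, and the single element $z^+$ has to be a power of $t^2$ for each of them. By (P2), the action of $F$ on $V$ factors through $\mathbb{F}_2^A$, and such a $t$ acts nontrivially. So it suffices to find a $2$-group quotient of $F$ in which all elements with nonzero image in $\mathbb{F}_2^A$ have the same nontrivial $n$th power. The Magnus map over $\mathbb{F}_2$ makes $2^k$th powers easy to compute and provides this group.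

\subsection*{The Magnus filtration}
Let $\mathbb{F}_2\langle\langle A\rangle\rangle$ be the ring of formal power series over $\mathbb{F}_2$ in noncommuting variables $x_a$, $a\in A$, and let $J_m$ be the ideal of series all of whose terms have degree at least $m$. The set $1+J_1$ is a group, with $(1+\xi)^{-1}=\sum_{i\ge0}\xi^i$ in characteristic $2$, and $1+J_m$ is a normal subgroup, the kernel of reduction modulo $J_m$. The \emph{Magnus map} is the homomorphism $\mu\colon F\to1+J_1$ with $\mu(a)=1+x_a$. Put $D_m=\mu^{-1}(1+J_m)$, a decreasing sequence of normal subgroups of $F$. For $\xi,\xi'\in J_m$ with $m\geq 1$ we have $(1+\xi)(1+\xi')=1+\xi+\xi'+\xi\xi'$ with $\xi\xi'\in J_{m+1}$, so degree-$m$ parts add under multiplication in $1+J_m$. In particular the degree-$1$ part of $\mu(f)$ is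
\[
\ell(f)=\sum_{a\in A}|f|_a\,x_a ,
\]
where $|f|_a$ is the exponent sum of $a$ in $f$ modulo $2$.

\begin{lemma}\label{lem:magnus}
\begin{enumerate}
\item[(a)] $F/D_m$ is a finite $2$-group. Every homomorphism from $F$ to a group of exponent dividing $2$ is trivial on $D_2$.
\item[(b)] If $S$ is the kernel of a homomorphism from $F$ to a finite $2$-group $T$, then $D_m\le S$ for all large $m$.
\item[(c)] If $n=2^k$, then $f^n\in D_n$ for all $f\in F$, and the degree-$n$ part of $\mu(f^n)$ is $\ell(f)^n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The group $F/D_m$ embeds in $(1+J_1)/(1+J_m)$, whose order is that of the finite $\mathbb{F}_2$-vector space $J_1/J_m$. The formula for $\ell$ shows that $D_2$ is the kernel of the map $F\to\mathbb{F}_2^A$ given by exponent sums. A group of exponent dividing $2$ is an $\mathbb{F}_2$-vector space, so a homomorphism from $F$ to it factors through this map.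

(b) The augmentation ideal $I$ of the group algebra $\mathbb{F}_2T$ of a finite $2$-group is nilpotent, say $I^{m_0}=0$. Let $\bar f$ be the image of $f$ in $T$, and let $m\ge m_0$. Since any product of $m$ elements of $I$ vanishes, $x_a\mapsto\bar a-1$ defines a ring homomorphism $\mathbb{F}_2\langle\langle A\rangle\rangle/J_m\to\mathbb{F}_2T$. It sends $\mu(a)$ to $\bar a$, hence $\mu(f)$ to $\bar f$ for all $f$. If $f\in D_m$, then $\mu(f)\equiv1$ modulo $J_m$, so $\bar f=1$.

(c) Write $\mu(f)=1+\xi$ with $\xi\in J_1$. In characteristic $2$ we have $(1+\xi)^2=1+\xi^2$, hence $\mu(f^n)=1+\xi^n$. Now $\xi^n\in J_n$, and its degree-$n$ part is the $n$th power of the degree-$1$ part of $\xi$.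
\end{proof}

\begin{lemma}\label{lem:Tplus}
Let $n=2^k\ge\max(2,|A|)$. There is a normal subgroup $D'$ of $F$ with $D_{n+1}\le D'\le D_n$ such that $T^+=F/D'$ is a finite $2$-group, $D_n/D'=\langle z\rangle$ is central of order $2$ in $T^+$, and $f^nD'=z$ for every $f\in F\setminus D_2$.
\end{lemma}

\begin{proof}
For every nonempty $S\subseteq A$ choose a monomial $w_S$ of degree $n$ in which exactly the variables $x_a$ with $a\in S$ occur. This is possible since $n\ge|A|$, and different sets give different monomials. For $f\in D_n$ let $\chi(f)\in\mathbb{F}_2$ be the sum of the coefficients of the monomials $w_S$ in $\mu(f)$. Since degree-$n$ parts add in $1+J_n$, the map $\chi\colon D_n\to\mathbb{F}_2$ is a homomorphism, and it vanishes on $D_{n+1}$. For $f\in D_n$ and $g\in F$,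
\[
\mu(gfg^{-1})=1+\mu(g)\bigl(\mu(f)-1\bigr)\mu(g)^{-1}
\]
has the same degree-$n$ part as $\mu(f)$, because $\mu(g)^{\pm1}\in1+J_1$. So $\chi(gfg^{-1})=\chi(f)$. Put $D'=\ker\chi$. Then $D'$ is normal in $F$; the commutator $gfg^{-1}f^{-1}$ lies in $D'$, so $D_n/D'$ is central in $T^+$; and $T^+$ is a quotient of the finite $2$-group $F/D_{n+1}$.

Let $f\notin D_2$; such $f$ exist since $A\ne\emptyset$. Then $\ell(f)=\sum_{a\in S_0}x_a$ with $S_0\ne\emptyset$, and $\ell(f)^n$ is the sum of all monomials of degree $n$ in the variables $x_a$, $a\in S_0$, each with coefficient $1$. The monomial $w_S$ is among them if and only if $S\subseteq S_0$. By Lemma~\ref{lem:magnus}(c), $\chi(f^n)=2^{|S_0|}-1=1$ in $\mathbb{F}_2$. So $\chi$ is onto, $D_n/D'$ has order $2$, and $f^nD'$ is its generator.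
\end{proof}

\begin{remark}\label{rem:Q8}
For $n=2$ and $|A|=1$ we get $D_2=2\mathbb{Z}$ and $T^+=C_4$, the factor used in Example~\ref{ex:S3}. For $n=2$ and $|A|=2$ the group $T^+$ has order $8$ and six elements of order $4$, so it is the quaternion group. The bound $n\ge|A|$ is forced in this construction. For any linear form $\omega$ on the monomials of degree $n$, the value $\omega(\ell(f)^n)$ is a polynomial of degree at most $n$ in the $|f|_a$; we need the function on $\mathbb{F}_2^A$ that is $0$ at the origin and $1$ elsewhere, and its unique multilinear polynomial $1+\prod_a(1+|f|_a)$ has degree $|A|$.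
\end{remark}

\subsection*{The central involution}
We combine $G_1$ with $T^+$. The exponent $n$ is chosen so large that $n$th powers of $2$-elements die in $G_1$; what remains of $t^n$ is then its coordinate in $T^+$.

\begin{lemma}\label{lem:Gplus}
Let $G_1=F/R_1\in\mathbf{H}_p$. There are a normal subgroup $R^+\le R_1$ of $F$ with $G^+=F/R^+\in\mathbf{H}_p$, a central element $z^+$ of order $2$ of $G^+$ lying in the kernel of $G^+\to G_1$, and an even number $n=2^k$ such that $t^n=z^+$ whenever $t\in G^+$ is a $2$-element that inverts a $3$-element $c\ne1$.
\end{lemma}

\begin{proof}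
Let $P_1=P_{G_1}$, $V=V_{G_1}$, and let $O$ be the preimage of $V$ in $G_1$. It is a normal subgroup of odd order, and $G_1/O$ is a $2$-group. Let $S_1$ be the kernel of $F\to G_1/O$, so that $S_1/R_1=O$. By Lemma~\ref{lem:magnus}(b) there is $k\ge1$ such that $n=2^k\ge|A|$ and $D_n\le S_1$. Take $D'$, $T^+$, $z$ as in Lemma~\ref{lem:Tplus} and put $R^+=R_1\cap D'$. Then $G^+$ embeds in $G_1\times T^+$, so $G^+\in\mathbf{H}_p$. We write its elements as pairs.

\emph{The element $z^+=(1,z)$ lies in $G^+$.} The group $F/R_1D'$ is a quotient of $G_1$, and it is a $2$-group because it is a quotient of $T^+$. So $O$ has trivial image in it, which means $S_1\le R_1D'$. Hence $D_n\le R_1D'$. Write an element of $D_n\setminus D'$ as $f_1d$ with $f_1\in R_1$, $d\in D'$. Then $f_1$ maps to $(1,z)$. This element has order $2$, is central in $G_1\times T^+$, and has trivial first coordinate.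

\emph{The power $t^n$.} Let $t=(t_1,t')$ be the image of $f\in F$, and let $c=(c_1,c')$. As $T^+$ is a $2$-group, $c'=1$, so $c_1\ne1$. We claim that $f\notin D_2$. Conjugation gives a homomorphism $F\to G_1/P_1\to\operatorname{Aut}(V)$, and by (P2) its image has exponent dividing $2$. If $f\in D_2$, then $f$ acts trivially on $V$ by Lemma~\ref{lem:magnus}(a), so $t_1P_1$ centralizes the $3$-element $c_1P_1\in V$. It also inverts $c_1P_1$, so $c_1^2\in P_1$. Being both a $3$-element and a $p$-element, $c_1^2$ is trivial, and then $c_1=1$, a contradiction. So $f\notin D_2$, and $t'^{\,n}=z$ by Lemma~\ref{lem:Tplus}. On the other hand $f^n\in D_n\le S_1$ by Lemma~\ref{lem:magnus}(c), so the $2$-element $t_1^n$ lies in the group $O$ of odd order, and $t_1^n=1$. Thus $t^n=(1,z)=z^+$.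
\end{proof}

\subsection*{The twisted extension}
In Example~\ref{ex:S3} the normal Sylow $p$-subgroup of $E$ was $\Lambda$ itself. In general it is an extension of $\Lambda$ by $P_{G^+}$, and (P3) has content in $E$; it is reduced to (P3) in $G^+$ through the centralizer of $t^n$.

\begin{lemma}\label{lem:ext}
Let $G^+$, $z^+$, $n$ be as in Lemma~\ref{lem:Gplus}, and let $\Lambda$ be a finite left $\mathbb{F}_pG^+$-module on which $z^+$ acts as $-1$. Then $E=\Lambda\rtimes G^+\in\mathbf{H}_p$.
\end{lemma}

\begin{proof}
Let $\rho\colon E\to G^+$ be the projection; its kernel $\Lambda$ is a $p$-group. Then $P_E=\rho^{-1}(P_{G^+})$ is a normal Sylow $p$-subgroup of $E$ and $E/P_E\cong G^+/P_{G^+}$, so (P1) and (P2) hold. For (P3), let $t\in E$ be a $2$-element inverting a $3$-element $c$, and let $y\in P_E$ commute with $t^2$. We may assume $c\ne1$. Then $\rho(c)\ne1$, since $\Lambda$ contains no nontrivial $3$-element, so $\zeta=t^n$ satisfies $\rho(\zeta)=z^+$. Let $C$ be the centralizer of $\zeta$ in $E$. Conjugation by $\zeta$ acts on $\Lambda$ as $-1$ and $p$ is odd, so $C\cap\Lambda$ is trivial. As $n$ is even, $\zeta$ is a power of $t^2$, and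 $t^2$ commutes with $c$ and with $y$. Hence $c,y\in C$, and the commutator $ycy^{-1}c^{-1}$ lies in $C$. By (P3) in $G^+$, applied to $\rho(t)$, $\rho(c)$ and $\rho(y)\in P_{G^+}$, this commutator lies in $\ker\rho=\Lambda$. So it is trivial.
\end{proof}

\begin{proposition}\label{prop:detect}
$\mathbf{H}_p$ detects edges over every finite alphabet.
\end{proposition}

\begin{proof}
Let $G_1=F/R_1\in\mathbf{H}_p$ and let $\varepsilon=(g_0,a)$ be an edge of $\Gamma(G_1)$. Take $G^+=F/R^+$ and $z^+$ from Lemma~\ref{lem:Gplus}, and let $\pi\colon G^+\to G_1$ be the projection. Put $e=\frac12(1-z^+)\in\mathbb{F}_pG^+$ and $\Lambda=\mathbb{F}_pG^+e$. Since $z^+$ is central and $z^+e=-e$, the element $z^+$ acts on $\Lambda$ as $-1$, so $E=\Lambda\rtimes G^+\in\mathbf{H}_p$ by Lemma~\ref{lem:ext}. Let $\theta\colon F\to E$ and $\delta$ be as in Lemma~\ref{lem:sum}, with $\lambda_a=e$ and $\lambda_b=0$ for letters $b\ne a$, and let $N=\ker\theta$. Then $F/N$ embeds in $E$, so $N\in\mathcal{N}_{\mathbf{H}_p}$, and $N\le R^+\le R_1$.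

The sum $\delta(w)$ is taken along the path of $w$ in $\Gamma(G^+)$, and we have to read it in $\Gamma(G_1)$. For $g\in G_1$ let $W_g$ be the span of $\pi^{-1}(g)$ in $\mathbb{F}_pG^+$, so that $\mathbb{F}_pG^+=\bigoplus_{g\in G_1}W_g$. Since $z^+\in\ker\pi$, the contribution $\pm he=\pm\frac12(h-hz^+)$ of a traversal of $(h,a)$ lies in $W_{\pi(h)}$, and it is nonzero because $h\ne hz^+$. So the $W_{g_0}$-component of $\delta(w)$ is the sum of the contributions of those steps that traverse an edge $(h,a)$ with $\pi(h)=g_0$, and these are the steps at which the path of $w$ in $\Gamma(G_1)$ traverses $\varepsilon$. If $w$ traverses $\varepsilon$ exactly once, the component is nonzero. If $u$ does not traverse $\varepsilon$, the component of $\delta(u)$ is zero. Then $\theta(w)\ne\theta(u)$, that is, $wN\ne uN$.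
\end{proof}

Proposition~\ref{prop:detect} and Lemma~\ref{lem:critclosed} prove Theorem~\ref{thm:main}(i).

\section{A product of two extendible subgroups that is not closed}\label{sec:product}

We prove Theorem~\ref{thm:main}(ii) by verifying the hypotheses of Lemma~\ref{lem:critproduct}. In each quotient $F/M\in\mathbf{H}_p$, condition (P3) supplies commuting elements $c$ and $y$, and the two routes are $cy$ and $yc$. Since the words for $c$ and $y$ change with $M$, we control their paths by confining them to two fixed subgroups $L_1$ and $L_2$ of $F$. Both must contain the $2$-element $t$ that links $c$ and $y$; the subgroup $L_1$ must be large enough to produce $c$ and small enough to stay away from $y$, and $L_2$ the other way around.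

Let $a\ne b$ be letters of $A$ and put
\[
L_1=\langle a,b^p\rangle,\qquad L_2=\langle a,b^3\rangle .
\]
Let $U_p$ be the nonabelian group of order $p^3$ and exponent $p$. It is generated by two elements $X,Y$, the commutator $Z=XYX^{-1}Y^{-1}$ generates the center, and every element has a unique form $Z^kX^iY^j$ with $i,j,k\in\mathbb{Z}/p$. Let
\[
G=S_3\times U_p\times\mathbb{Z}/3\in\mathbf{H}_p,
\]
and let $\psi\colon F\to G$ send $a$ to $\bar a=(s,X,0)$, $b$ to $\bar b=(r,Y,1)$, and all other letters to the identity. Let $\sigma,\upsilon,\kappa$ be the three coordinates of $\psi$, and $N_0=\ker\psi$. We have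
\[
\bar a^{\,p}=(s,1,0),\quad \bar a^{\,2}=(1,X^2,0),\quad \bar b^{\,p}=(r^p,1,p),\quad \bar b^{\,3}=(1,Y^3,0),
\]
and the commutator of $\bar a^{\,p}$ and $\bar b^{\,p}$ is $(r^{-2p},1,0)$. Since $p$ is prime to $6$, it follows that
\begin{equation}\label{eq:images}
\psi(L_1)=S_3\times\langle X\rangle\times\mathbb{Z}/3,\qquad \psi(L_2)=\langle s\rangle\times U_p\times\{0\},
\end{equation}
and that $\psi$ is onto. So $G=F/N_0$. Put
\[
c_0=(r,1,0)\in\psi(L_1),\qquad y_0=(1,Z,0)\in\psi(L_2),\qquad g=c_0y_0=y_0c_0 .
\]
These two elements commute in $G$. The next lemma says that they have commuting preimages, in the prescribed subgroups, in every larger quotient belonging to $\mathbf{H}_p$. It is the only place where (P3) is used as a constraint.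

\begin{lemma}\label{lem:commute}
Let $M\in\mathcal{N}_{\mathbf{H}_p}$ with $M\le N_0$. There are $h_1\in L_1$ and $h_2\in L_2$ with $\psi(h_1)=c_0$, $\psi(h_2)=y_0$ and $h_1h_2M=h_2h_1M$.
\end{lemma}

\begin{proof}
Let $\hat G=F/M$ and $\hat P=P_{\hat G}$, and let $Q_i$ be the image of $L_i$ in $\hat G$. The maps $\psi,\sigma,\upsilon,\kappa$ factor through $\hat G$, and we keep their names. Let $t$ be the $2$-part of $aM$. It is a power of $aM$, so $t\in Q_1\cap Q_2$. As $\sigma(a)=s$ is a $2$-element, $\sigma(t)=s$. As $U_p$ is a $p$-group, $\upsilon(t)=1$.

\emph{The element $c$.} By \eqref{eq:images}, $\sigma$ maps $Q_1$ onto the $p'$-group $S_3$, and $\sigma(t)=s$ inverts $r$. Lemma~\ref{lem:lift} gives a $3$-element $c$ in the commutator subgroup of $Q_1$, inverted by $t$, with $\sigma(c)=r$. Then $\upsilon(c)=1$ because $c$ is a $3$-element, and $\kappa(c)=0$ because $\mathbb{Z}/3$ is abelian. So $\psi(c)=c_0$.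

\emph{The element $y$.} The group $P_2=\hat P\cap Q_2$ is the normal Sylow $p$-subgroup of $Q_2$. By \eqref{eq:images} and (Syl), $\upsilon(P_2)=U_p$. Conjugation by $t^2\in Q_2$ is an automorphism of $P_2$ of $2$-power order. It leaves $P_2\cap\ker\upsilon$ invariant, and it acts trivially on $P_2/(P_2\cap\ker\upsilon)\cong U_p$ because $\upsilon(t)=1$. By (CA) there is $y\in P_2$ commuting with $t^2$ such that $\upsilon(y)=Z$. As $y$ is a $p$-element, $\sigma(y)=1$ and $\kappa(y)=0$. So $\psi(y)=y_0$.

By (P3) in $\hat G$, $cy=yc$. Take preimages $h_1\in L_1$ of $c$ and $h_2\in L_2$ of $y$.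
\end{proof}

\subsection*{The subgraphs}
Let $T_1\subseteq\Gamma(G)$ consist of the edges $(h,a)$ and $(h\bar b^{\,i},b)$ with $h\in\psi(L_1)$ and $0\le i<p$, together with their endpoints. From a vertex $h\in\psi(L_1)$, each of the words $a^{\pm1}$, $b^{\pm p}$ labels a path in $T_1$ that ends in $\psi(L_1)$: the word $a^{-1}$ runs backward through $(h\bar a^{-1},a)$, and $b^{-p}$ runs backward through the edges $(h'\bar b^{\,i},b)$ with $h'=h\bar b^{\,-p}$. So the path of every product of these words lies in $T_1$. It follows that $T_1$ is connected, since every vertex of $\psi(L_1)$ is the end of such a path and every edge of $T_1$ lies on a path labeled $a$ or $b^p$ from a vertex of $\psi(L_1)$. Define $T_2$ by the same recipe with $L_2$ and $3$ in place of $L_1$ and $p$; the same argument shows that it is connected and contains the path of every product of the words $a^{\pm1}$, $b^{\pm3}$. The vertices of $T_1$ are the elements $h\bar b^{\,i}$ with $h\in\psi(L_1)$, $0\le i<p$, and those of $T_2$ are the elements $h\bar b^{\,j}$ with $h\in\psi(L_2)$, $0\le j<3$. Put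
\[
\Delta_1=T_1\cup c_0T_2,\qquad \Delta_2=T_2\cup y_0T_1 ;
\]
see Figure~\ref{fig:square}. The connected graphs $T_1$ and $c_0T_2$ share the vertex $c_0$, and $T_2$ and $y_0T_1$ share the vertex $y_0$, so $\Delta_1$ and $\Delta_2$ are connected. Both contain $1$, and both contain $g$, since $g=c_0y_0\in c_0T_2$ and $g=y_0c_0\in y_0T_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick] (1.5,0) ellipse (2 and 0.45);
\draw[thick] (3,1.5) ellipse (0.45 and 2);
\draw[thick,dashed] (0,1.5) ellipse (0.45 and 2);
\draw[thick,dashed] (1.5,3) ellipse (2 and 0.45);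
\fill (0,0) circle (1.5pt);
\fill (3,0) circle (1.5pt);
\fill (0,3) circle (1.5pt);
\fill (3,3) circle (1.5pt);
\node at (-0.55,-0.5) {$1$};
\node at (3.6,-0.5) {$c_0$};
\node at (-0.6,3.5) {$y_0$};
\node at (3.55,3.5) {$g$};
\node at (1.5,0) {$T_1$};
\node at (1.5,3) {$y_0T_1$};
\node at (0,1.5) {$T_2$};
\node at (3,1.5) {$c_0T_2$};
\end{tikzpicture}
\caption{Schematic picture of four connected subgraphs of the Cayley graph $\Gamma(G)$, arranged along the sides of a square with corners $1$, $c_0$, $g=c_0y_0=y_0c_0$, $y_0$. Opposite sides are disjoint. The graph $\Delta_1$ (solid) and the graph $\Delta_2$ (dashed) both join $1$ to $g$, but they meet only in the two disjoint regions at the corners $1$ and $g$.}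
\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:apart}
$T_1\cap y_0T_1=\emptyset$ and $T_2\cap c_0T_2=\emptyset$. Consequently $1$ and $g$ lie in different components of $\Delta_1\cap\Delta_2$.
\end{lemma}

\begin{proof}
By \eqref{eq:images}, the $U_p$-coordinate of a vertex of $T_1$ has the form $X^iY^j$, and that of a vertex of $y_0T_1$ has the form $ZX^iY^j$. By uniqueness of the normal form in $U_p$, there is no common vertex. Again by \eqref{eq:images}, a vertex of $T_2$ has the form $(s^kr^j,u,j)$ and a vertex of $c_0T_2$ has the form $(rs^{k'}r^{j'},u',j')$, with $0\le j,j'<3$. If they coincide, the last coordinate gives $j=j'$, and then the first gives $r=s^{k-k'}\in\langle s\rangle$, which is false.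

Distributing the intersection over the unions and dropping the two empty terms, we get
\[
\Delta_1\cap\Delta_2=(T_1\cap T_2)\cup(c_0T_2\cap y_0T_1).
\]
The two subgraphs on the right have no common vertex, because $T_2\cap c_0T_2=\emptyset$. The vertex $1$ lies in the first and $g$ in the second.
\end{proof}

The proof shows why $G$ has these three factors. With the abelian group $(\mathbb{Z}/p)^2$ in place of $U_p$, the elements $X^iY^j$ would exhaust it and $T_1$ would contain every vertex. Without the factor $\mathbb{Z}/3$, the vertex $c_0=(r,1)=(1,Y^{-1})\,\bar b$ would lie in $T_2$.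

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Hypothesis (a) of Lemma~\ref{lem:critproduct} is Lemma~\ref{lem:apart}. For (b), let $M\in\mathcal{N}_{\mathbf{H}_p}$ with $M\le N_0$, and take $h_1,h_2$ from Lemma~\ref{lem:commute}. Represent $h_1$ by a product $v_1$ of the words $a^{\pm1},b^{\pm p}$ and $h_2$ by a product $v_2$ of the words $a^{\pm1},b^{\pm3}$. The path of $u_1=v_1v_2$ runs in $T_1$ from $1$ to $c_0$ and continues with the translate by $c_0$ of the path of $v_2$, which runs in $c_0T_2$ from $c_0$ to $c_0y_0=g$. So it lies in $\Delta_1$. The path of $u_2=v_2v_1$ runs in $T_2$ from $1$ to $y_0$ and then in $y_0T_1$ from $y_0$ to $y_0c_0=g$, so it lies in $\Delta_2$. Finally $u_1M=u_2M$. By Lemma~\ref{lem:critproduct}, $E_1=E(\Delta_1)$ and $E_2=E(\Delta_2)$ are $\mathbf{H}_p$-extendible and $E_1E_2$ is not closed. So (2) fails, and (1) and (3) fail by Theorem~\ref{thm:SA}.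
\end{proof}

\section{Geodesics in the profinite Cayley graph}\label{sec:geodesics}

Let $\mathbf{H}$ again be any nontrivial pseudovariety. For a subset $C$ of $\widehat{\Gamma}$ and $N\in\mathcal{N}_{\mathbf{H}}$ let $C_N$ be the image of $C$ in $\Gamma(F/N)$. The fibers of the projections $\widehat{\Gamma}\to\Gamma(F/N)$ form a base of the topology, so a vertex or edge of $\widehat{\Gamma}$ lies in the closure of $C$ if and only if its image lies in $C_N$ for every $N$; in particular $C$ and its closure have the same images. A closed subgraph $C$ is the projective limit of the finite graphs $C_N$, and by compactness every continuous morphism from $C$ onto a finite graph factors through some $C_N$. Therefore \emph{$C$ is connected if and only if every $C_N$ is connected}. As a consequence, for any nonempty $S\subseteq F$ the closure $C(S)$ of $\bigcup_{f\in S}[1,f]_F$ is a closed connected subgraph: $C(S)_N$ is the union of the paths in $\Gamma(F/N)$ of the reduced words in $S$, and all of these start at $1$.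

\begin{proof}[Proof of Proposition~\ref{prop:geodesics}]
The two formulations of the condition agree, because $[u,v]_F$ is itself a closed connected subgraph containing the images of $u$ and $v$.

Assume the condition on geodesics. Let $U$ be extendible, with Stallings graph $\mathcal{U}$, base vertex $q_0$, and a completion $\overline{\mathcal{U}}$ with transition group $F/R$, $R\in\mathcal{N}_{\mathbf{H}}$. Let the reduced word $w$ lie in the closure of $U$. For every $N$ the vertex $wN$ equals $uN$ for some $u\in U$ and so lies in $C(U)_N$. Hence $C(U)$ contains the image of $w$, and by assumption $[1,w]_F\subseteq C(U)$. The morphism $\Gamma(F/R)\to\overline{\mathcal{U}}$, $g\mapsto q_0g$, from the proof of Lemma~\ref{lem:critclosed} maps $C(U)_R$ into $\mathcal{U}$, because it maps the path of each reduced word $u\in U$ into $\mathcal{U}$. So the path labeled $w$ at $q_0$ lies in $\mathcal{U}$. It ends at $q_0$, since $wR$ contains an element of $U$. Thus $w\in U$, and (2$'$) holds.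

Conversely, assume (2$'$). Left multiplication by $u^{-1}$ is an automorphism of the profinite graph $\widehat{\Gamma}$ that takes $[u,v]_F$ to $[1,u^{-1}v]_F$, so we may assume $u=1$. Let $v$ be a reduced word and $C$ a closed connected subgraph containing the images of $1$ and $v$. Fix $N\in\mathcal{N}_{\mathbf{H}}$ and put $\Delta=C_N$, a connected subgraph of $\Gamma(F/N)$ containing $1$ and $vN$. Let $E=E(\Delta)$, which is extendible by Lemma~\ref{lem:subgraph}(c), and let $q\in L(\Delta,vN)$. For $M\in\mathcal{N}_{\mathbf{H}}$ with $M\le N$, the graph $C_M$ is connected and contains $1$ and $vM$, so some word $f$ labels a path in $C_M$ from $1$ to $vM$. Its projection is a path in $\Delta$ from $1$ to $vN$, so $f\in Eq$ by Lemma~\ref{lem:subgraph}(b), and $fM=vM$. Hence $vq^{-1}M$ meets $E$ for all such $M$. By (2$'$), $vq^{-1}\in E$, so $v\in L(\Delta,vN)$, and by Lemma~\ref{lem:subgraph}(a) the path of $v$ in $\Gamma(F/N)$ lies in $C_N$. This path is the image of $[1,v]_F$. Since $N$ was arbitrary and $C$ is closed, $[1,v]_F\subseteq C$.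
\end{proof}

\begin{remark}\label{rem:nogeodesic}
Under the hypotheses of Lemma~\ref{lem:critproduct} one can point to a pair of vertices without a geodesic. Let $S_i=L(\Delta_i,g)$. For $M\le N_0$ in $\mathcal{N}_{\mathbf{H}}$, the elements of $\widehat{F}_{\mathbf{H}}$ whose image in $F/M$ lies in the images of both $S_1$ and $S_2$ form a closed set, nonempty by (b), and these sets shrink as $M$ does. By compactness there is a vertex $\hat g$ in all of them. It lies over $g$ and belongs to both $C(S_1)$ and $C(S_2)$. A geodesic $[1,\hat g]$ would be contained in $C(S_1)\cap C(S_2)$. By Lemma~\ref{lem:subgraph}(a), $C(S_i)_{N_0}\subseteq\Delta_i$, so the image of $[1,\hat g]$ in $\Gamma(G)$ would be a connected subgraph of $\Delta_1\cap\Delta_2$ containing $1$ and $g$, contrary to (a). For $\mathbf{H}_p$ and the graphs of Section~\ref{sec:product}, the vertex $\hat g$ is approximated by two families of elements of $F$ whose reduced paths run in $\Delta_1$ and in $\Delta_2$, along different sides of the square in Figure~\ref{fig:square}.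
\end{remark}

\begin{thebibliography}{9}

\bibitem{RZrev}
\emph{The Ribes--Zaleski\u{\i}-Theorem Revisited},
\texttt{http://aep-math2015.spm.pt/sites/default/files/webform/presentations/aep2015.pdf}

\end{thebibliography}
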